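# Cobordant Brieskorn–Pham links have the same exponents

Throughout, $e(x)=\exp(2\pi i x)$.

## 1. The knots of $x^a+y^2$ with $a$ odd

Let $a\ge 3$ be odd. The curve $x^a+y^2=0$ in $\mathbf C^2$ has an isolated singular point at the origin, and it meets a small sphere $S^3_\varepsilon$ in a knot, the torus knot $T(2,a)$. Two knots $K_0,K_1\subset S^3$ are cobordant if there is an annulus properly embedded in $S^3\times[0,1]$ with oriented boundary $(K_0\times\{0\})\cup(-K_1\times\{1\})$. Suppose that the knots of $x^a+y^2$ and $x^b+y^2$, with $a,b\geq 3$ odd, are cobordant. Must $a=b$?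

We recall two textbook facts. The Alexander polynomial of $T(2,a)$ is
$$\Delta_a(t)=\frac{t^a+1}{t+1}.$$
The Fox–Milnor theorem says that if $K_0$ and $K_1$ are cobordant, then there is an integral Laurent polynomial $h$ with
$$\Delta_{K_0}(t)\,\Delta_{K_1}(t)= \pm t^k\,h(t)\,h(t^{-1})$$
for some integer $k$ and some sign.

Putting $t=-1$ is not enough. Since $|\Delta_a(-1)|=a$, we only learn that $ab$ is a square, and $3\cdot 27$ is a square. So we look at the factors. The roots of $t^a+1$ are the numbers $-\eta$ with $\eta^a=1$, and $-\eta$ has order $2d$ when $\eta$ has order $d$ (odd). Hence, with $\Phi_m$ the $m$-th cyclotomic polynomial,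
$$\Delta_a(t)=\prod_{d\mid a,\ d>1}\Phi_{2d}(t).$$

**Claim.** If the knots of $x^a+y^2$ and $x^b+y^2$ ($a,b\ge3$ odd) are cobordant, then $a=b$.

*Proof.* Suppose $a>b$. Then $\Phi_{2a}$ divides $\Delta_a$ exactly once. It does not divide $\Delta_b$, whose roots have order at most $2b<2a$. So $\Phi_{2a}$ has multiplicity exactly $1$ in $\Delta_a\Delta_b$. On the other side, $\Phi_{2a}$ is irreducible and $\Phi_{2a}(t^{-1})$ equals $\Phi_{2a}(t)$ times a power of $t$, because the primitive $2a$-th roots of unity are closed under inversion. So $\Phi_{2a}$ has the same multiplicity in $h(t^{-1})$ as in $h(t)$, and its multiplicity in $\pm t^kh(t)h(t^{-1})$ is even. This is a contradiction. $\square$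

The proof used one thing about the polynomial: some irreducible factor occurs exactly once. What happens with more variables, when the roots of the corresponding polynomial have high multiplicity, and a test that only sees multiplicities modulo $2$ may see nothing at all?

## 2. Brieskorn–Pham links, cobordism, and the statements

**Definition (Brieskorn–Pham polynomial and its knot).** Let $n\ge1$ and let $a_1,\dots,a_{n+1}\ge2$ be integers. The Brieskorn–Pham type polynomial with these exponents is
$$f(z)=\sum_{j=1}^{n+1}z_j^{a_j},\qquad z=(z_1,\dots,z_{n+1})\in\mathbf C^{n+1}.$$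
It has an isolated critical point at $\mathbf 0$, and $f(\mathbf 0)=0$. For small $\varepsilon>0$ its algebraic knot is $K_f=f^{-1}(0)\cap S^{2n+1}_\varepsilon\subset S^{2n+1}_\varepsilon$. It is an oriented $(2n-1)$-dimensional submanifold of $S=S^{2n+1}$, well defined up to isotopy.

The word "knot" is used even when $K_f$ is not a sphere or not connected. For instance $x^2+y^2=(x+iy)(x-iy)$ gives two linked circles, the Hopf link.

**Definition (cobordism).** Two such knots $K_0,K_1\subset S$ are cobordant if there is a properly embedded oriented $2n$-dimensional submanifold $X\subset S\times[0,1]$, diffeomorphic to $K_0\times[0,1]$, with $\partial X=(K_0\times\{0\})\cup(-K_1\times\{1\})$. Orientations are such that $K\times[0,1]$ is a cobordism from $K$ to itself.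

The question, posed in "Cobordism of knots associated with complex hypersurface singularities", is whether the exponents can be read from the cobordism class. There it is recalled that they can when, for each of the two polynomials, no exponent is a multiple of another one. We prove that they always can. Put, for odd $\ell$,
$$P_f(\ell)=\prod_{j=1}^{n+1}\cot\frac{\pi\ell}{2a_j},$$
which is finite since $\ell/2a_j\notin\mathbf Z$.

**Theorem A.** For Brieskorn–Pham polynomials $f=\sum z_j^{a_j}$ and $g=\sum z_j^{b_j}$ in $n+1$ variables the following are equivalent: (i) the exponents coincide up to order; (ii) $K_f,K_g$ are isotopic; (iii) $K_f,K_g$ are cobordant; (iv) $P_f(\ell)=P_g(\ell)$ for all odd $\ell$; (v) $\prod_j\cot\frac{\pi}{2a_j}=\prod_j\cot\frac{\pi}{2b_j}$.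

**Theorem B.** The numbers $\cot\frac{\pi}{2a}$, $a=3,4,5,\dots$, are multiplicatively independent.

A third result, Theorem C, concerns proportionality of certain invariants and is stated in Section 9.

Three implications are quick. (i)⇒(ii): the two polynomials differ by a permutation of coordinates, which lies in the connected group $U(n+1)$; a path to the identity gives an isotopy. (ii)⇒(iii): the trace of an isotopy is a cobordism. (iv)⇒(v): put $\ell=1$. The work is in (iii)⇒(iv), done in Sections 5 to 7, and (v)⇒(i), done in Section 8.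

As a first trial, take $f=z_1^a+z_2^2+\dots+z_{n+1}^2$ and $g=z_1^b+z_2^2+\dots+z_{n+1}^2$. Since $\cot\frac\pi4=1$, statement (v) reads $\cot\frac{\pi}{2a}=\cot\frac{\pi}{2b}$, and cotangent is strictly decreasing on $(0,\pi/2)$, so $a=b$. With two or more varying exponents, (v) is one equation between real numbers, and monotonicity says nothing about it.

## 3. Seifert forms and their eigenvalues

From now on homology has rational coefficients unless indicated.

**Fact (Milnor 1968).** The map $\phi=f/|f|:S\setminus K_f\to S^1$ is an open book fibration; on a suitable tube $K_f\times D^2$ it is the angular coordinate of $D^2$. The compact fibre $F$ is connected and homotopy equivalent to a bouquet of $n$-spheres, and $\partial F\cong K_f$.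

**Definition (Seifert form).** On $H_n(F)$ put $A(x,y)=\mathrm{lk}(x,y^+)$, where $y^+$ is $y$ pushed along the fibration in the positive direction. Here $\mathrm{lk}(x,y^+)$ is the intersection number of $c$ with $y^+$ for a chain $c$ in $S$ with $\partial c=x$.

**Fact** (Sakamoto, *The Seifert matrices of Milnor fiberings defined by holomorphic functions*, J. Math. Soc. Japan 26 (1974); also Arnold–Gusein-Zade–Varchenko, *Singularities of Differentiable Maps II*). The Seifert form of $f=\sum z_j^{a_j}$ is
$$\sigma_n\,\Lambda_{a_1}\otimes\cdots\otimes\Lambda_{a_{n+1}},$$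
where $\sigma_n=\pm1$ depends only on $n$ and $\Lambda_a$ is the $(a-1)\times(a-1)$ matrix with $1$ on the diagonal, $-1$ on the superdiagonal and $0$ elsewhere. Other conventions change $\sigma_n$ or transpose the form. Transposing is harmless, since reversing the basis shows that $\Lambda_a^T$ is congruent to $\Lambda_a$.

For $x^2+y^2$ the fibre is an annulus and the form is the $1\times1$ matrix $(\sigma_1)$. For $x^3+y^2$ (the trefoil) it is $\sigma_1\begin{pmatrix}1&-1\\0&1\end{pmatrix}$.

We extend $A$ to a sesquilinear form on $H_n(F)\otimes\mathbf C$, linear in the first variable.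

**Step 1: diagonalize $\Lambda_a$.** The purpose is to turn the tensor product into a list of complex numbers. Let $e_1,\dots,e_{a-1}$ be the basis with matrix $\Lambda_a$, and put $e_0=-\sum_{k\ge1}e_k$. With indices in $\mathbf Z/a$ we claim
$$\Lambda_a(e_k,e_l)=\delta_{l,k}-\delta_{l,k+1}.$$
For $k,l\ne0$ this is the definition. The right side, as a matrix indexed by $\mathbf Z/a$, has zero row sums and zero column sums. So $\Lambda_a(e_k,e_0)=-\sum_{l\ne0}(\delta_{l,k}-\delta_{l,k+1})$ is the right side at $l=0$, for $k\neq 0$. Similarly for $\Lambda_a(e_0,e_l)$ with any $l$, summing over rows. Now put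
$$v_q=\sum_{k\in\mathbf Z/a}e(qk/a)\,e_k .$$
Then $v_0=\sum_k e_k=0$, and Fourier inversion $e_k=\frac1a\sum_q e(-qk/a)v_q$ shows that $v_1,\dots,v_{a-1}$ span, so they form a basis. Finally
$$\Lambda_a(v_q,v_r)=\sum_k e(qk/a)\bigl(e(-rk/a)-e(-r(k+1)/a)\bigr)=(1-e(-r/a))\sum_k e((q-r)k/a)=a\,\delta_{qr}\,(1-e(-r/a)).$$
Writing $r=a-k$, the diagonal entries are $a(1-e(k/a))$ for $1\le k\le a-1$.

**Step 2: the arguments of the diagonal entries.** By Step 1 the Seifert form of $f$ is diagonalizable with entries
$$\alpha_k=\sigma_n\prod_j a_j\bigl(1-e(k_j/a_j)\bigr),\qquad k=(k_1,\dots,k_{n+1}),\quad 1\le k_j\le a_j-1.$$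
For $0<x<1$ we have $1-e(x)=-2i\sin(\pi x)\,e^{i\pi x}=2\sin(\pi x)\,e^{i\pi(x-1/2)}$ with $\sin(\pi x)>0$. Hence
$$\alpha_k\in\mathbf R_{>0}\cdot\sigma_n\,e^{-i\pi(n+1)/2}\,e^{i\pi s(k)},\qquad s(k)=\sum_j\frac{k_j}{a_j}. \tag{1}$$
In particular no $\alpha_k$ vanishes, so $A$ is nondegenerate. The angle of $\alpha_k$ records the rational number $s(k)$ modulo $2$.

## 4. The square test cannot separate $(3,3,3)$ from $(3,2,2)$

Let us try to run Section 1 in general. Put
$$\Delta_f(t)=\prod_k\bigl(t-e(s(k))\bigr).$$
This is, up to a constant factor, $\det(tA+(-1)^nA^T)$. Indeed, in the diagonalizing basis this determinant becomes a nonzero constant times $\prod_k(t\alpha_k+(-1)^n\bar\alpha_k)$, since $A$ is real and so $A^T=A^*$. Its roots are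
$$-(-1)^n\frac{\bar\alpha_k}{\alpha_k}=(-1)^{n+1}e^{i\pi(n+1)}e^{-2\pi i s(k)}=e(-s(k)),$$
and replacing every $k_j$ by $a_j-k_j$ replaces $s(k)$ by $n+1-s(k)$, so the set with multiplicities is closed under $e(s)\mapsto e(-s)$. For $x^a+y^2$ with $a$ odd we have $s=\frac12+\frac ka$ and recover $\Delta_a$.

Suppose that a cobordism provides a subspace $L'$ of half the dimension (or more) of $V=H_n(F_0)\oplus H_n(F_1)$ on which $B=A_0\oplus(-A_1)$ vanishes; Section 5 shows that it does. As $B$ is nondegenerate, $\dim L'=\frac12\dim V=:d$. Choose a basis of $V$ beginning with one of $L'$; then $B=\begin{pmatrix}0&C\\D&E\end{pmatrix}$ with $d\times d$ blocks, and with $h(t)=\det(tC+(-1)^nD^T)$,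
$$\det(tB+(-1)^nB^T)=\pm h(t)\det(tD+(-1)^nC^T)=\pm h(t)\,t^d h(t^{-1}),$$
because $t^dh(t^{-1})=\det(C+(-1)^ntD^T)=\pm\det(tD^T+(-1)^nC)$, and this is $\pm\det(tD+(-1)^nC^T)$ after transposing. So $\Delta_f\Delta_g$ is a constant times $t^dh(t)h(t^{-1})$, just as in Section 1.

Now take $n=2$ with exponents $(3,3,3)$ and $(3,2,2)$. For $(3,3,3)$ the values of $s(k)$ are
$$1\ (\text{once}),\quad \tfrac43\ (\text{three times}),\quad \tfrac53\ (\text{three times}),\quad 2\ (\text{once}),$$
so $\Delta_f=(t-1)^2(t^2+t+1)^3$. For $(3,2,2)$ the values are $\frac13+1$ and $\frac23+1$, so $\Delta_g=t^2+t+1$. The product is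
$$\Delta_f\Delta_g=h(t)^2,\qquad h(t)=(t-1)(t^2+t+1)^2,\qquad h(t^{-1})=-t^{-5}h(t).$$
So $\Delta_f\Delta_g=-t^5h(t)h(t^{-1})$ has the shape required by the test. We do not claim that these two knots are cobordant; the point is that the test is blind here, since all multiplicities in the product are even.

The test loses two things: it counts modulo $2$, and it sees $e(s)$, that is $s$ modulo $1$, whereas by (1) the Seifert form knows $s$ modulo $2$. Signatures keep integers instead of parities and keep $s$ modulo $2$. We shall see that what they detect is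
$$\delta_f:\mathbf R/2\mathbf Z\to\mathbf Z,\qquad \delta_f(s)=\#\{k:s(k)\equiv s\}-\#\{k:s(k)\equiv s+1\}\pmod 2 .\tag{2}$$
For $(3,2)$ the values of $s(k)$ are $\frac56,\frac76$, so $\delta(\frac56)=\delta(\frac76)=1$, $\delta(\frac{11}6)=\delta(\frac16)=-1$, and $\delta=0$ elsewhere.

Is it easy to recover the exponents from $\delta_f$? One would like to read off the smallest value $\sum1/a_j$ of $s(k)$ and peel off exponents from there. But (2) has cancellation between $s$ and $s+1$. For $(3,3,3)$ the smallest value is $1$, and it is cancelled by the value $2$: $\delta(1)=1-1=0$. What remains is $\delta(\frac43)=\delta(\frac53)=3$ together with the values $-3$ at $\frac13,\frac23$. For $(3,2,2)$ one finds $1$ and $-1$ at the same places. So $\delta_{(3,3,3)}=3\,\delta_{(3,2,2)}$: the two supports agree, and any argument that looks only at the support of $\delta_f$ stops here.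

The way past this is to look at all of $\delta_f$ at once. The list of the $s(k)$ is a sumset, so a Fourier transform turns it into a product over the exponents. At odd frequencies the subtraction in (2) costs nothing. The factors are cotangents, and the remaining question is about multiplicative relations between them, where Galois conjugation and Dirichlet characters can isolate a single exponent.

## 5. A cobordism gives a large isotropic subspace

**Which ends $X$ joins.** We use that the diffeomorphism $X\cong K_0\times[0,1]$ can be chosen to carry $K_0\times\{0\}$ to $K_0$ by the identity and $K_0\times\{1\}$ to $K_1$. For $n\ge2$ this is automatic: $K_0$ and $K_1$ are connected, so they are the two ends of $X$. After flipping $[0,1]$ if necessary the diffeomorphism carries $K_0\times\{0\}$ to $K_0$ by some diffeomorphism $\psi$, and we precompose with $\psi^{-1}\times\mathrm{id}$.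

For $n=1$ it is the usual meaning of the definition. Suppose one only assumes that $X$ is abstractly a union of $r$ annuli, where $r$ is the number of components of $K_0$. If no annulus has both ends in $K_0$, then the $r$ components of $K_0$ lie on $r$ different annuli, so each annulus has exactly one end in $K_0$ and the other in $K_1$, as desired. Otherwise some annulus $Y$ has $\partial Y=k+k'$ with $k,k'\subset K_0$.

- *There is no further component of $K_0$.* Let $k''$ be one. It lies on another annulus $Z$, disjoint from $Y$. Cap off $S\times[0,1]$ by a ball beyond level $1$. If the other end of $Z$ is in $S\times\{1\}$, cap off that end by a surface in this ball; this does not meet $Y$, whose boundary lies in level $0$. Then $k+k'$ and $k''$ bound disjoint surfaces in a $4$-ball, so $\mathrm{lk}(k+k',k'')=0$. If instead $\partial Z=k''+k'''$ with $k'''\subset K_0$, then $\mathrm{lk}(k+k',k''+k''')=0$ in the same way. Both are impossible, because distinct components of an algebraic link have positive linking number.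
- *The remaining case has equal exponents.* So $K_0=k\cup k'$ and $r=2$. The second annulus has no end in $K_0$, so both its ends are in $K_1$, and $K_1$ has two components. Hence $K_0$ and $K_1$ each bound an annulus in a $4$-ball (cap off the opposite level). By the local Thom conjecture (Kronheimer–Mrowka), the Milnor fibre has the largest Euler characteristic among smooth oriented surfaces without closed components in $B^4$ bounded by the link. The fibre is a bouquet of $\mu=(a_1-1)(a_2-1)$ circles up to homotopy, so $1-\mu\ge0$. Since $\mu\ge1$ we get $\mu=1$, that is $(a_1,a_2)=(2,2)$. The same holds for $K_1$. So the exponents agree in this case, which gives (i), and (i) trivially gives (iv).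

From now on $X$ joins $K_0$ to $K_1$ as a product. Let $K_0=K_f$, $K_1=K_g$, with fibrations $\phi_i$, fibres $F_i$, $V_i=H_n(F_i)$, Seifert forms $A_i$, and $V=V_0\oplus V_1$.

**Proposition 1.** There is a subspace $L'\subset V$ with $\dim L'\ge\frac12\dim V$ on which $B=A_0\oplus(-A_1)$ vanishes identically.

The plan is to fill the two fibres, joined along $X$, by a $(2n+1)$-manifold $W\subset S\times[0,1]$ that plays the role of a Seifert surface for $X$. Classes that agree in $W$ then have equal linking numbers, and Poincaré duality counts how many such classes there are.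

**Step 1: a cohomology class on the exterior of $X$.** We want a map to $S^1$ that extends $\phi_0$ and $\phi_1$. Let $\mathcal N$ be a tubular neighborhood of $X$, a disk bundle with structure group $SO(2)$, which restricts over $K_0$ and $K_1$ to the chosen tubes $K_i\times D^2$ of Milnor's theorem. Let $E_X$ be the exterior of $X$ (the complement of the open tube), $E_i=E_X\cap(S\times\{i\})$, and let $T=\overline{\partial\mathcal N\cap\operatorname{int}(S\times[0,1])}$, a circle bundle $\pi:T\to X$. Since $2n+1\ge3$, $H^1(S;\mathbf Z)=H^2(S;\mathbf Z)=0$. The exact sequence of the pair $(S\times[0,1],E_X)$, excision and the Thom isomorphism give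
$$H^1(E_X;\mathbf Z)\cong H^2(S\times[0,1],E_X;\mathbf Z)\cong H^2(\mathcal N,T;\mathbf Z)\cong H^0(X;\mathbf Z),$$
and the element of $H^0(X;\mathbf Z)$ records the values on the positive meridians of the components of $X$. So there is a unique $\alpha\in H^1(E_X;\mathbf Z)$ with value $1$ on every positive meridian. The same argument in $S$ shows $H^1(E_i;\mathbf Z)\cong H^0(K_i;\mathbf Z)$. Positive meridians of $K_i$ are positive meridians of $X$ by our orientation convention, and $\phi_i$ has degree $1$ on them. Hence $\alpha|_{E_i}=[\phi_i]$. Homotopy classes of maps to $S^1$ correspond to $H^1(\,\cdot\,;\mathbf Z)$, so $\alpha$ is represented by a map whose restriction to $E_0\sqcup E_1$ is homotopic to $\phi_0\sqcup\phi_1$. By homotopy extension, $\alpha$ is represented by $\Phi:E_X\to S^1$ with $\Phi|_{E_i}=\phi_i$.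

**Step 2: a normal form for $\Phi$ on $T$.** We want level sets of $\Phi$ to meet $T$ in a section. Here the product structure of $X$ is used. Since $X\cong K_0\times[0,1]$ retracts to $K_0$, the trivialization of $\mathcal N|_{K_0}$ given by the tube on which $\phi_0$ is the angular coordinate extends over $X$. So $T=X\times S^1$; let $\mathrm{pr}:T\to S^1$ be the projection. Over $K_0$ we have $\Phi=\mathrm{pr}$. The quotient $\Phi/\mathrm{pr}:T\to S^1$ is $1$ over $K_0$, and $T$ deformation retracts to $T|_{K_0}$, so $\Phi/\mathrm{pr}$ is trivial on fundamental groups and lifts: $\Phi/\mathrm{pr}=e^{ih}$ with $h:T\to\mathbf R$. Each component of $T$ contains exactly one component of $T|_{K_0}$, so we can choose the lift with $h=0$ over $K_0$.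

Over $K_1$, $\phi_1$ is the angular coordinate of another trivialization of $\mathcal N|_{K_1}$. Two $SO(2)$-trivializations differ by a function $K_1\to S^1$, so $e^{ih}=\phi_1/\mathrm{pr}$ is constant on each circle fibre. By continuity so is $h$. So over $K_1$ the function $h$ is pulled back from a smooth function on $K_1$. Extend this function, together with $0$ on $K_0$, to a smooth $G:X\to\mathbf R$. The linear homotopy $(1-\tau)h+\tau\,G\circ\pi$ is constant over $K_0\cup K_1$. Together with the constant homotopy on $E_0\cup E_1$ it gives a homotopy of $\Phi|_{\partial E_X}$. By homotopy extension we may assume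
$$\Phi|_{E_i}=\phi_i,\qquad \Phi|_T=\mathrm{pr}\cdot e^{iG\circ\pi}.$$

**Step 3: make $\Phi$ smooth.** The space $E_X$ is a manifold with corners with faces $E_0,E_1,T$ and corners $\partial E_0,\partial E_1$. On each face $\Phi$ is smooth and submersive: on $E_i$ because $\phi_i$ is a fibration, on $T$ because $\Phi$ turns once along each circle. The same holds on the corners, where $\phi_i$ is the angular coordinate. To make $\Phi$ smooth without changing it on $\partial E_X$, we first do it near the boundary. Near a boundary point write $\Phi=e^{ip}$ with $p$ real. There is a smooth local extension of the boundary values of $p$: near a face point this is clear, and near a corner, modelled on $[0,\infty)^2$ times a parameter space, use $p(x,0)+p(0,y)-p(0,0)$, with the parameter understood. Call these extensions $p_U$, on small sets $U$ covering $\partial E_X$; on a small enough neighborhood of the boundary the $p_U-p$ are small, vanish on $\partial E_X$, and do not depend on the choice of lift when $p_U$ is chosen close to $p$. With a partition of unity $\rho_U$ the map $\Phi\cdot e^{i\sum\rho_U(p_U-p)}$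 is smooth near $\partial E_X$, since locally its angle is $\sum\rho_Up_U$. It is homotopic to $\Phi$ rel $\partial E_X$. Cutting off this homotopy away from the boundary and then smoothing in the interior, rel a neighborhood of the boundary, gives a smooth $\Phi$ on $E_X$ with the boundary values of Step 2.

**Step 4: the filling $W$.** Since $\Phi$ is submersive on all faces and corners, its critical points form a compact set in the interior of $E_X$. So by Sard's theorem the regular values form an open dense set. Let $\theta$ be one, and put $W=\Phi^{-1}(\theta)$. It is a compact oriented $(2n+1)$-manifold with corners, with boundary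
$$M=F_0\cup X'\cup F_1,\qquad F_i=\phi_i^{-1}(\theta)\subset E_i,\qquad X'=W\cap T .$$
By the formula for $\Phi|_T$, over each $x\in X$ there is exactly one point of $X'$. So $X'$ is a section of $T$, and $X'\cong X\cong K_0\times[0,1]$. Since all fibres of $\phi_i$ are isotopic through the fibration, we may compute $A_i$ on $F_i$. For small $\epsilon>0$ the level set $W^+=\Phi^{-1}(\theta+\epsilon)$ is disjoint from $W$. It is obtained by pushing $W$ along a lift of $\partial_\theta$ tangent to all faces, which exists because $\Phi$ is submersive on faces and corners. On $F_0$ and $F_1$ this push is the positive push-off of the Seifert forms.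

**Step 5: classes that agree in $W$ are $B$-isotropic.** Let
$$L'=\{(x_0,x_1)\in V:\ x_0=x_1\ \text{in}\ H_n(W)\}.$$
Take $(x_0,x_1),(y_0,y_1)\in L'$, represented by cycles in the fibres. Choose chains $\xi,\eta$ in $W$ with $\partial\xi=x_1-x_0$ and $\partial\eta=y_1-y_0$, and let $\eta^+\subset W^+$ be the push-off of $\eta$. Since $H_n(S)=0$, choose chains in $S$ with $\partial c_i=x_i$ and $\partial d_i=y_i^+$, with $c_i$ transverse to $y_i^+$. Let $[p,q]\times u$ be oriented so that its boundary is $u\times q-u\times p$ for a cycle $u$. In $S\times\mathbf R$ put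
$$z=c_0\times\{-\tfrac12\}+[-\tfrac12,0]\times x_0+\xi+[1,\tfrac32]\times x_1-c_1\times\{\tfrac32\},$$
$$z'=d_0\times\{-1\}+[-1,0]\times y_0^++\eta^++[1,2]\times y_1^+-d_1\times\{2\}.$$
These are $(n+1)$-cycles: for $z$ the boundary terms are $x_0\times\{-\frac12\}$, then $x_0\times0-x_0\times\{-\frac12\}$, then $x_1\times1-x_0\times0$, then $x_1\times\frac32-x_1\times1$, then $-x_1\times\frac32$, with sum $0$; and $z'$ is the same.

Where do $z$ and $z'$ meet? We have $\xi\cap\eta^+=\emptyset$ because $W\cap W^+=\emptyset$. The cylinder on $x_i$ misses the cylinder on $y_i^+$, because $x_i$ and $y_i^+$ lie in disjoint fibres. The chain $\xi$ can meet the cylinder on $y_i^+$ only in level $i$, where $\xi$ lies in $W\cap E_i=F_i$, which is disjoint from $y_i^+$. Likewise $\eta^+$ misses the cylinders on $x_i$. The caps $d_i$ lie in levels $-1$ and $2$, which $z$ does not reach. What remains is $c_0\times\{-\frac12\}$ against $[-1,0]\times y_0^+$, and $-c_1\times\{\frac32\}$ against $[1,2]\times y_1^+$. These intersections are those of $c_i$ with $y_i^+$ in $S$, up to a sign $\varepsilon=\pm1$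 that depends only on $n$. So
$$z\cdot z'=\varepsilon\bigl(\mathrm{lk}(x_0,y_0^+)-\mathrm{lk}(x_1,y_1^+)\bigr)=\varepsilon\bigl(A_0(x_0,y_0)-A_1(x_1,y_1)\bigr).$$
Since $n\ge1$, $H_{n+1}(S\times\mathbf R)=0$, so $z\cdot z'=0$. Thus $B$ vanishes on $L'\times L'$.

**Step 6: half of $H_n(M)$ dies in $W$.** We now bound $\dim L'$ from below. Rounding corners, $W$ is a compact oriented topological manifold with boundary the closed $2n$-manifold $M$. Let $L=\ker(H_n(M)\to H_n(W))$, which is the image of $\partial:H_{n+1}(W,M)\to H_n(M)$. The intersection form on $H_n(M)$ is nondegenerate. For $w\in H_{n+1}(W,M)$ and $v\in H_n(M)$, $\partial w\cdot v=\pm\, w\cdot v_W$, where $v_W$ is the image of $v$ in $H_n(W)$. The pairing of $H_{n+1}(W,M)$ with $H_n(W)$ is perfect by Poincaré–Lefschetz duality. So $v\perp L$ iff $v_W=0$ iff $v\in L$. That is, $L^\perp=L$ and $\dim L=\frac12\dim H_n(M)$.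

**Step 7: the boundary maps of the two fibres have the same kernel.** Write $K=K_0\cong K_1$, identified via $X$. Let $i_\nu:H_n(K)\to V_\nu$ be the map given by $H_n(K)\cong H_n(X')\cong H_n(\partial F_\nu)\to H_n(F_\nu)$, and $j_\nu:V_\nu\to H_n(M)$ the inclusion map. The kernel of $i_\nu$ is the image of $H_{n+1}(F_\nu,\partial F_\nu)\cong H^{n-1}(F_\nu)$. If $n\ge2$ this is $0$, as $F_\nu$ is a bouquet of $n$-spheres up to homotopy. If $n=1$ it is one-dimensional, spanned by the fundamental class of $F_\nu$, so $\ker i_\nu=\mathbf Q[K_\nu]$; and $[K_0]$ corresponds to $[K_1]$ via $X$, since $\partial X=K_0-K_1$. So $\ker i_0=\ker i_1$ always. Put $\kappa=\operatorname{rank}i_0=\operatorname{rank}i_1$.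

**Step 8: count.** Let $j(x_0,x_1)=j_1x_1-j_0x_0$ and $J=\operatorname{im}j\subset H_n(M)$. By definition $L'=j^{-1}(L)$.

*$\dim\ker j=\kappa$.* Apply Mayer–Vietoris to $M=(F_0\sqcup F_1)\cup X'$, with intersection $\partial F_0\sqcup\partial F_1$. An element of $V$ maps to $0$ in $H_n(M)$ iff it comes from a pair $(c,c')\in H_n(\partial F_0)\oplus H_n(\partial F_1)$ with $c+c'=0$ in $H_n(X')\cong H_n(K)$. With the sign in the definition of $j$ this says $\ker j=\{(i_0c,i_1c):c\in H_n(K)\}$. By Step 7 the kernel of $c\mapsto(i_0c,i_1c)$ is $\ker i_0$, so $\dim\ker j=\kappa$.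

*$\dim J^\perp=\kappa$.* The pairing of $H_n(F_\nu,\partial F_\nu)$ with $H_n(F_\nu)$ is perfect. So $v\in H_n(M)$ is orthogonal to $J$ iff its images in $H_n(F_0,\partial F_0)$ and $H_n(F_1,\partial F_1)$ vanish, that is, iff it dies in $H_n(M,X')=H_n(F_0,\partial F_0)\oplus H_n(F_1,\partial F_1)$ (excision). Hence $J^\perp=\operatorname{im}(H_n(X')\to H_n(M))=j_0i_0H_n(K)$. Moreover $j_0$ is injective on $i_0H_n(K)$: if $j_0i_0c=0$, then $(i_0c,0)\in\ker j$, so $(i_0c,0)=(i_0c',i_1c')$ for some $c'$; then $i_1c'=0$, hence $i_0c'=0$ by Step 7, and $i_0c=0$. So $\dim J^\perp=\kappa$.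

*Conclusion.* We have $\dim J=\dim V-\kappa$. Since the form on $H_n(M)$ is nondegenerate, $\dim H_n(M)=\dim J+\dim J^\perp=\dim V$, and so $\dim L=\frac12\dim V$. Also $L\cap J=(L^\perp+J^\perp)^\perp=(L+J^\perp)^\perp$, so $\dim(L\cap J)\ge\dim V-\frac12\dim V-\kappa$. Therefore
$$\dim L'=\dim\ker j+\dim(L\cap J)\ge\kappa+\tfrac12\dim V-\kappa=\tfrac12\dim V.\qquad\square$$

## 6. The signature function and its jumps

For $|u|=1$ let $H_u(A)=uA+\bar uA^*$, a hermitian form on $H_n(F)\otimes\mathbf C$.

**Proposition 2.** If $K_f$ and $K_g$ are cobordant, then $\delta_f=\delta_g$, with $\delta$ as in (2).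

If $n=1$ and we are in the exceptional case treated at the beginning of Section 5, then $f$ and $g$ have the same exponents and there is nothing to prove. Otherwise Proposition 1 applies.

**Step 1: equal signatures.** In the basis of Section 3, $H_u(A)$ is diagonal with entries $2\,\mathrm{Re}(u\alpha_k)$. Since $\alpha_k\ne0$, it is nondegenerate for all but finitely many $u$. The form $H_u(A_0)\oplus(-H_u(A_1))=uB+\bar uB^*$ vanishes on $L'\otimes\mathbf C$, which has at least half the dimension. In a nondegenerate hermitian space with $p$ positive and $q$ negative squares an isotropic subspace has dimension at most $\min(p,q)$. So $p=q$, and $\operatorname{sign}H_u(A_0)=\operatorname{sign}H_u(A_1)$ for all but finitely many $u$.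

**Step 2: read off the jumps.** We turn the signature function into the function $\delta$. With $u=e^{-i\psi}$,
$$\operatorname{sign}H_u(A)=\sum_k\operatorname{sgn}\cos(\arg\alpha_k-\psi).$$
Let $\psi$ increase through $\varphi+\frac\pi2$. A term with $\arg\alpha_k=\varphi$ changes from $+1$ to $-1$. A term with $\arg\alpha_k=\varphi+\pi$ changes from $-1$ to $+1$. No other term changes. So the jump is
$$-2\bigl(\#\{k:\arg\alpha_k=\varphi\}-\#\{k:\arg\alpha_k=\varphi+\pi\}\bigr),$$
with arguments modulo $2\pi$. The two signature functions agree off a finite set, so their jumps agree. By (1), $\arg\alpha_k=\gamma_n+\pi s(k)$ with a constant $\gamma_n$ depending only on $n$, hence common to $f$ and $g$. Taking $\varphi=\gamma_n+\pi s$, the bracket is $\delta(s)$. $\square$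

## 7. From signature jumps to products of cotangents

The purpose is to replace $\delta_f$, with its cancellations, by a product. The support of $\delta_f$ is finite, so for an integer $\ell$ the sum $\sum_{s\in\mathbf R/2\mathbf Z}\delta_f(s)e^{\pi i\ell s}$ makes sense. Let $\ell$ be odd. Each $k$ contributes $+1$ to $\delta_f$ at $s(k)$ and $-1$ at $s(k)+1$, and $-e^{\pi i\ell(s(k)+1)}=e^{\pi i\ell s(k)}$. So both contributions are equal, and
$$\tfrac12\sum_s\delta_f(s)e^{\pi i\ell s}=\sum_ke^{\pi i\ell s(k)}=\prod_j\ \sum_{k=1}^{a_j-1}e^{\pi i\ell k/a_j}.$$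
Fix a factor, write $a=a_j$ and $\zeta=e(\ell/2a)$. Then $\zeta\ne1$ and $\zeta^a=e(\ell/2)=-1$, so
$$\sum_{k=1}^{a-1}\zeta^k=\frac{\zeta-\zeta^a}{1-\zeta}=\frac{1+\zeta}{1-\zeta}=i\cot\frac{\pi\ell}{2a}.\tag{3}$$
The last equality comes from dividing numerator and denominator by $e^{i\pi\ell/2a}$. Altogether
$$\tfrac12\sum_s\delta_f(s)e^{\pi i\ell s}=i^{\,n+1}P_f(\ell)\qquad(\ell\ \text{odd}).\tag{4}$$
For $(3,2)$ and $\ell=1$: the middle sum is $e^{5\pi i/6}+e^{7\pi i/6}=-\sqrt3$, and $i^2\cot\frac\pi6\cot\frac\pi4=-\sqrt3$.

So if $\delta_f=\delta_g$ then $P_f(\ell)=P_g(\ell)$ for all odd $\ell$. With Proposition 2 this proves (iii)⇒(iv) of Theorem A.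

Nothing was lost. Since $\delta_f(s+1)=-\delta_f(s)$, the transform vanishes at even $\ell$. The supports of $\delta_f$ and $\delta_g$ lie in a finite subgroup of $\mathbf Q/2\mathbf Z$. So by Fourier inversion $P_f$ determines $\delta_f$, and for fixed $n$ the linear relations among the $P$'s on odd $\ell$ and among the $\delta$'s are the same.

## 8. Multiplicative independence of the cotangents

We must show that one number, $P_f(1)=\prod\cot\frac{\pi}{2a_j}$, determines the exponents. A relation between such products is an algebraic identity in a cyclotomic field, so by Galois conjugation it holds for many $\ell$ at once. Taking logarithms, we get a linear relation between the functions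
$$F_a(\ell)=\log\Bigl|\cot\frac{\pi\ell}{2a}\Bigr|=\log|1+e(\ell/2a)|-\log|1-e(\ell/2a)|,\qquad a\ge2,\ \gcd(\ell,2a)=1,$$
where the second form comes from (3). This is finite, since $\cot\frac{\pi\ell}{2a}=0$ would force $a\mid\ell$. It depends only on $\ell$ modulo $2a$. Two cases are degenerate:
$$F_2(\ell)=0,\qquad F_3(\ell)=\tfrac12\log3\quad\text{for all admissible }\ell,$$
because $|\cot\frac{\pi\ell}4|=1$ for odd $\ell$ and $|\cot\frac{\pi\ell}6|=\sqrt3$ for $\ell$ coprime to $6$. For the others we pair with Dirichlet characters.

We recall the number theory. A Dirichlet character mod $m$ is primitive, that is, has conductor $m$, if for every prime $p\mid m$ it is nontrivial on the kernel of $(\mathbf Z/m)^*\to(\mathbf Z/(m/p))^*$. It is even if $\chi(-1)=1$ and odd if $\chi(-1)=-1$. A character of $(\mathbf Z/N)^*$ with conductor $m$ factors through $(\mathbf Z/d)^*$, for $d\mid N$, iff $m\mid d$. For $\chi$ primitive mod $m$, $\tau(\chi)=\sum_\ell\chi(\ell)e(\ell/m)$ satisfies $|\tau(\chi)|^2=m$ and $\sum_\ell\chi(\ell)e(k\ell/m)=\bar\chi(k)\tau(\chi)$ for all integers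 $k$. For nontrivial $\chi$, $L(1,\chi)\ne0$.

**Step 1: a sum that does not vanish.** For an even nontrivial primitive character $\chi$ mod $m$ put
$$S(\chi)=\sum_{\ell\in(\mathbf Z/m)^*}\chi(\ell)\log|1-e(\ell/m)|.$$
From $\log|1-e(x)|=-\sum_{k\ge1}\frac{\cos2\pi kx}k$ for $x\notin\mathbf Z$, and since $\chi$ is even (so that the sine parts cancel),
$$S(\chi)=-\sum_{k\ge1}\frac1k\sum_\ell\chi(\ell)e(k\ell/m)=-\tau(\chi)\sum_{k\ge1}\frac{\bar\chi(k)}k=-\tau(\chi)L(1,\bar\chi)\ne0.\tag{5}$$

**Step 2: even primitive characters exist where they are needed.**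

**Lemma 3.** (a) If $a\ge4$ is even, there is an even primitive character mod $2a$. (b) If $a\ge5$ is odd, there is an even primitive character mod $a$.

*Proof.* Products of primitive characters modulo the prime powers exactly dividing the modulus are primitive, because the kernel of reduction from $m$ to $m/p$ lies in the $p$-component.

Let $p$ be odd. The group $(\mathbf Z/p^e)^*$ is cyclic. A faithful character $\psi$ of it is primitive, and odd because $\psi(-1)=\pm1$ and $-1\ne1$. Suppose $p^e\ne3$. Then $\psi^2$ is even with kernel $\{x:x^2=1\}=\{\pm1\}$, and it is primitive: for $e\ge2$ the kernel of reduction mod $p^{e-1}$ has odd order $p$, so it is not inside $\{\pm1\}$; for $e=1$ we have $p-1>2$, so $\psi^2\ne1$. Thus modulo $p^e$ there is an odd primitive character, and also an even one unless $p^e=3$.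

For $2^k$ with $k\ge3$, $(\mathbf Z/2^k)^*=\{\pm1\}\times\langle5\rangle$ with $5$ of order $2^{k-2}$. The kernel of reduction mod $2^{k-1}$ is generated by $1+2^{k-1}=5^{2^{k-3}}$. If $\chi(5)$ is a primitive $2^{k-2}$-th root of unity, then $\chi(5^{2^{k-3}})=-1$, so $\chi$ is primitive, and $\chi(-1)=\pm1$ is arbitrary. Both parities occur. For $2^2$ the primitive character is odd.

(a) If $8\mid2a$, take any primitive characters at the odd primes and choose the parity at $2$ so that the product is even. Otherwise $2a=4m$ with $m\ge3$ odd, and since the primitive character mod $4$ is odd, we need an odd primitive character mod $m$. Let $r\geq 1$ be the number of primes dividing $m$. Taking all factors odd gives parity $(-1)^r$, which is right if $r$ is odd. If $r$ is even, then $r\ge2$ and some factor has $p^e\ne3$; replace that factor by an even one.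

(b) Let $r$ be the number of primes dividing $a$. If $r$ is even, take all factors odd. If $r$ is odd, some $p^e\ne3$, since $a\ne3$; make that factor even and the others odd. $\square$

**Step 3: the pairing of $F_a$ with its character, $a\ge4$ even.** Let $\chi$ be even and primitive mod $2a$. The kernel of $(\mathbf Z/2a)^*\to(\mathbf Z/a)^*$ is $\{1,1+a\}$, because $a$ is even. Primitivity gives $\chi(1+a)\neq 1$, so $\chi(1+a)=-1$. For $\ell$ odd, $\ell(1+a)\equiv\ell+a$ mod $2a$, and $e((\ell+a)/2a)=-e(\ell/2a)$, so $1+e(\ell/2a)=1-e(\ell(1+a)/2a)$. Substituting $\ell(1+a)$ for the summation variable,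
$$\sum_{\ell\in(\mathbf Z/2a)^*}\chi(\ell)F_a(\ell)=\bigl(\chi(1+a)^{-1}-1\bigr)S(\chi)=-2S(\chi)\ne0.\tag{6}$$
For $a=4$: $\chi(\pm1)=1$, $\chi(\pm3)=-1$ mod $8$. Here $\cot\frac\pi8=1+\sqrt2$ and $\cot\frac{3\pi}8=\sqrt2-1$, so the left side is $4\log(1+\sqrt2)$; and $S(\chi)=2\log\tan\frac\pi8=-2\log(1+\sqrt2)$.

**Step 4: the same for $a\ge5$ odd.** Let $\chi$ be even and primitive mod $a$. For $\ell$ odd put $\ell'=(\ell+a)/2$. Then $2\ell'\equiv\ell$ mod $a$ and $e(\ell'/a)=-e(\ell/2a)$, so $1+e(\ell/2a)=1-e(\ell'/a)$. Also $(1-e(\ell/2a))(1+e(\ell/2a))=1-e(\ell/a)$. Hence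
$$F_a(\ell)=2\log|1-e(\ell'/a)|-\log|1-e(\ell/a)|.$$
Reduction gives $(\mathbf Z/2a)^*\cong(\mathbf Z/a)^*$, the map $\ell\mapsto\ell'$ is division by $2$ in $(\mathbf Z/a)^*$, and $\chi(\ell)=\chi(2)\chi(\ell')$. Therefore
$$\sum_{\ell\in(\mathbf Z/2a)^*}\chi(\ell)F_a(\ell)=(2\chi(2)-1)S(\chi)\ne0,\tag{7}$$
because $|\chi(2)|=1$. For $a=5$, $\chi$ is the quadratic character, $\chi(2)=-1$, and the factor is $-3$. With $\lambda=\frac{1+\sqrt5}2=2\cos\frac\pi5$ we have $S(\chi)=2\log\frac{\sin(\pi/5)}{\sin(2\pi/5)}=-2\log\lambda$, and the left side is $2\log\frac{\cot(\pi/10)}{\cot(3\pi/10)}=6\log\lambda$, since $\cot\frac\pi{10}=\lambda^3\cot\frac{3\pi}{10}$.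

**Step 5: isolate the largest exponent.**

**Proposition 4.** Let $c_a$ $(a\ge3)$ be real numbers, almost all zero, let $N$ be divisible by $2a$ whenever $c_a\ne0$, and suppose $\sum_ac_aF_a(\ell)=C$ is constant for $\ell\in G=(\mathbf Z/N)^*$. Then $c_a=0$ for all $a\ge4$, and $\frac{c_3}2\log3=C$. In particular, if $C=0$ then all $c_a=0$.

*Proof.* Let $\chi$ be a nontrivial character of $G$ of conductor $m$, and let $c_{a'}\ne0$. The function $F_{a'}$ is invariant under $\ker(G\to(\mathbf Z/2a')^*)$. So $\sum_G\chi F_{a'}=0$ unless $\chi$ is trivial on this kernel, that is, unless $m\mid2a'$. If $m\mid2a'$, then $\sum_G\chi F_{a'}=\frac{|G|}{\varphi(2a')}\sum_{\ell\in(\mathbf Z/2a')^*}\chi(\ell)F_{a'}(\ell)$. Moreover $\sum_G\chi\cdot C=0$. So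
$$\sum_{a':\,m\mid2a'}c_{a'}\frac{|G|}{\varphi(2a')}\sum_{\ell\in(\mathbf Z/2a')^*}\chi(\ell)F_{a'}(\ell)=0.\tag{8}$$

*Even $a\ge4$.* Suppose some such $c_a\ne0$ and take the largest such $a$. Let $\chi$ be even and primitive mod $2a$, by Lemma 3(a); it is nontrivial. If $c_{a'}\ne0$ and $2a\mid2a'$, then $a\mid a'$, so $a'$ is even and $a'\ge a$, hence $a'=a$. So (8) has one term, and $c_a\sum_{(\mathbf Z/2a)^*}\chi F_a=0$. This contradicts (6). So $c_a=0$ for all even $a\ge4$.

*Odd $a\ge5$.* Suppose some such $c_a\ne0$ and take the largest such $a$. Let $\chi$ be even and primitive mod $a$, by Lemma 3(b); it is nontrivial. If $c_{a'}\ne0$ and $a\mid2a'$, then $a'$ is odd by the even case, and $a\mid a'$ because $a$ is odd, so $a'\ge a$ and $a'=a$. So (8) has one term again, and it contradicts (7).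

Only $c_3$ remains, and $C=c_3F_3=\frac{c_3}2\log3$. $\square$

**Proof of Theorem B.** Suppose $\prod_{a\ge3}\bigl(\cot\frac\pi{2a}\bigr)^{c_a}=1$ with $c_a\in\mathbf Z$, almost all zero. Let $N$ be divisible by $2a$ whenever $c_a\ne0$. By (3), $i\cot\frac\pi{2a}=\frac{1+e(1/2a)}{1-e(1/2a)}$ lies in $\mathbf Q(e(1/N))$. To remove the factors $i$ we take fourth powers: $\prod\bigl(i\cot\frac\pi{2a}\bigr)^{4c_a}=1$ in $\mathbf Q(e(1/N))$. For $\ell\in(\mathbf Z/N)^*$ the automorphism $e(1/N)\mapsto e(\ell/N)$ sends $i\cot\frac\pi{2a}$ to $\frac{1+e(\ell/2a)}{1-e(\ell/2a)}=i\cot\frac{\pi\ell}{2a}$. Apply it and take logarithms of absolute values: $4\sum c_aF_a(\ell)=0$ for all $\ell\in(\mathbf Z/N)^*$. By Proposition 4 with $C=0$, all $c_a=0$. $\square$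

**Proof of (v)⇒(i).** Since $\cot\frac\pi4=1$, (v) is a multiplicative relation among the numbers $\cot\frac\pi{2a}$, $a\ge3$, with exponents
$$c_a=\#\{j:a_j=a\}-\#\{j:b_j=a\}.$$
By Theorem B, $c_a=0$ for all $a\ge3$. Both polynomials have $n+1$ exponents, so the number of exponents equal to $2$ also agrees. $\square$

This completes the proof of Theorem A: the exponents are cobordism invariants for all Brieskorn–Pham type polynomials. Only the signature function $u\mapsto\operatorname{sign}H_u(A)$ was used (apart from the exceptional case for $n=1$ in Section 5). So this function, and even the single number $P_f(1)$, determines the exponents among Brieskorn–Pham polynomials in $n+1$ variables.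

## 9. Proportional signature jumps

In Section 4 we found $\delta_{(3,3,3)}=3\,\delta_{(3,2,2)}$. The constant function $F_3$ is the source of this, and Proposition 4 describes all such coincidences.

**Theorem C.** Let $f,g$ be Brieskorn–Pham polynomials in $n+1$ variables and $m,m'$ nonzero integers. Then $m\,\delta_f=m'\,\delta_g$ if and only if, after possibly exchanging $(f,m)$ and $(g,m')$, there are an integer $t\ge0$ and a multiset $E$ such that
$$\{a_j\}=E\cup\{\underbrace{3,\dots,3}_{2t}\},\qquad\{b_j\}=E\cup\{\underbrace{2,\dots,2}_{2t}\},\qquad m'=3^tm,$$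
with $3\in E$ if $t>0$.

*Proof.* By (4) and the remark that follows it, $m\delta_f=m'\delta_g$ iff $mP_f(\ell)=m'P_g(\ell)$ for all odd $\ell$.

**Step 1: necessity of the shape.** At $\ell=1$ both $P_f$ and $P_g$ are positive, so $m'/m>0$. For units $\ell$ modulo $2\,\mathrm{lcm}(a_j,b_j)$ all factors are nonzero, and taking logarithms of absolute values, with $F_2=0$,
$$\sum_{a\ge3}c_aF_a(\ell)=\log(m'/m),\qquad c_a=\#\{j:a_j=a\}-\#\{j:b_j=a\}.$$
By Proposition 4, $c_a=0$ for $a\ge4$, and $m'/m=3^{c_3/2}$. Since $m'/m$ is rational, $c_3=2t$ is even. Exchanging $(f,m)$ and $(g,m')$ changes the sign of $c_3$, so we may take $t\ge0$. Then $m'=3^tm$. Both polynomials have $n+1$ exponents, so $g$ has $2t$ more exponents $2$ than $f$, and the multisets are as claimed for some $E$.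

**Step 2: why $3\in E$.** Frequencies divisible by $3$ give the extra condition. If $t>0$, then $f$ has an exponent $3$ and $P_f(3)=0$, since $\cot\frac\pi2=0$. Hence $P_g(3)=0$, so $\cot\frac{3\pi}{2b_j}=0$ for some $j$. This says that $3/b_j$ is an odd integer, and as $b_j\ge2$ we get $b_j=3$. Since $\{b_j\}=E\cup\{2,\dots,2\}$, we have $3\in E$.

**Step 3: sufficiency.** If $t=0$, then $f$ and $g$ have the same exponents and $m=m'$, so the statement is trivial. Let $t>0$. For $\ell$ odd with $3\nmid\ell$ we have $\cot^2\frac{\pi\ell}6=3$ and $\cot^2\frac{\pi\ell}4=1$, so $P_f(\ell)=3^tP_g(\ell)$ and $mP_f(\ell)=m'P_g(\ell)$. If $3\mid\ell$, then $\cot\frac{\pi\ell}6=0$ because $\ell/3$ is odd, and since $3\in E$ both $P_f(\ell)$ and $P_g(\ell)$ vanish. $\square$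

For example, $E=\{3\}$ and $t=1$ give $\delta_{x^3+y^3+z^3}=3\,\delta_{x^3+y^2+z^2}$, in agreement with Section 4. So nontrivial proportionality does occur, while equality $\delta_f=\delta_g$ forces equal exponents.
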